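\title{Transcendental and non-computable values of regular branching games}

\begin{abstract}
In a branching game a play may split into subplays that continue independently, and each player sees only the branch on which he or she moves. It has been conjectured that, for a finite board and a regular payoff set of trees, all partial values of such a game are algebraic numbers. We disprove this. We give an explicit one-player game with an open regular payoff set whose partial values, for both players and for pure, behavioral and mixed strategies, all equal the transcendental number $\sum_{k\ge0}2^{-(k+5\cdot3^k-3)}$. We then show that every left-c.e.\ and every right-c.e.\ real in $[0,1]$ is a partial value, and that the partial values of games with an open (closed) regular payoff set are exactly the left-c.e.\ (right-c.e.) reals in $[0,1]$. The method is to hide the random choices of a probabilistic word automaton in side branches, and to store integers in the exponents of survival probabilities.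
\end{abstract}

\section{Branching games and the algebraicity conjecture}\label{sec:intro}

Branching games, introduced by Mio, are stochastic two-player zero-sum turn-based games of infinite duration between Eve and Adam. They extend Gale--Stewart games by one device: at certain positions the play splits into two subplays that continue independently, so that a play is a tree. The payoff depends on the whole tree, but a player who moves at a node sees only the branch from the root to that node. We ask which real numbers are values of such a game when all its data are finite: a finite board, rational probabilities, and a payoff set given by a finite automaton.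

\subsection{Trees and regular sets}

Fix a finite alphabet $\Sigma$. A \emph{tree} is a map $t\colon D\to\Sigma$, where the set of nodes $D\subseteq\{0,1\}^*$ is nonempty and closed under prefixes and $x0\in D$ for every $x\in D$. A node $x$ is \emph{binary} if $x1\in D$, with left child $x0$ and right child $x1$, and \emph{unary} otherwise. The \emph{depth} of $x$ is its length $|x|$. The \emph{prefix of depth $n$} of a tree is its restriction to the nodes of depth at most $n$; there are finitely many prefixes of each depth. For a prefix $\tau$ of depth $n$, let $[\tau]$ be the set of trees whose prefix of depth $n$ is $\tau$. The sets $[\tau]$ are clopen and form a basis of the topology on trees. Thus a set $W$ of trees is open if membership in $W$ is always witnessed by a finite prefix.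

A \emph{nondeterministic parity tree automaton} has a finite set $S$ of states, an initial state, a set of unary transitions $(s,c,s')\in S\times\Sigma\times S$, a set of binary transitions $(s,c,s',s'')\in S\times\Sigma\times S\times S$, and a priority in $\mathbb N$ for each state. A \emph{run} on $t$ labels the nodes by states so that the root carries the initial state and, at each node, the state, the letter and the states of the children form a transition of the right arity. A run is \emph{accepting} if on every branch the largest priority that occurs infinitely often is even. A set of trees is \emph{regular} if it is the set of trees on which some such automaton has an accepting run. We use \emph{Rabin's theorem}: regular sets are effectively closed under complement and intersection, and emptiness is decidable. (The case of full binary trees implies ours: attach to each unary node a dummy right subtree labeled by a new letter.)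

\subsection{Boards, strategies and values}

A \emph{branching board} consists of a set $V$ of positions, partitioned into positions of Eve ($V_E$), of Adam ($V_A$), of Nature ($V_N$) and branching positions ($V_B$); an initial position $v_I$; a nonempty set of successors for each position, where each branching position has an ordered pair of successors (left, right); a probability distribution with rational probabilities on the successors of each Nature position; and a labeling $\lambda\colon V\to\Sigma$. A non-branching position with a unique successor is given to Nature, with the Dirac distribution. A \emph{finitary regular branching game} $G$ is a board with $V$ finite together with a regular set $W$ of trees over $\Sigma$, the \emph{payoff set}.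

A \emph{play} is a tree labeled by positions, with root labeled $v_I$. A node labeled by a branching position is binary, and its children are labeled by the left and the right successor. Every other node is unary, and its child is labeled by a successor, chosen by the owner of the position or drawn by Nature. The \emph{outcome} of the play is the tree over $\Sigma$ obtained by applying $\lambda$ to all labels. The \emph{history} $h_x$ of a node $x$ of a play is the address $x$ together with the positions on the branch from the root to $x$; its depth is $|x|$. Distinct nodes of a play have distinct histories, and there are finitely many histories of each depth.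

A \emph{pure} strategy of a player assigns a successor to each history that ends in one of that player's positions. A \emph{behavioral} strategy assigns to each such history a probability distribution on the successors. A \emph{mixed} strategy is a Borel probability measure on the space of pure strategies, which is a countable product of finite sets. A player who owns no position has exactly one strategy in each class.

A pair of strategies $\sigma$ of Eve and $\pi$ of Adam induces a probability measure on plays, hence on outcomes. For behavioral strategies the choices and draws at distinct nodes are independent: if $\zeta$ is a prefix of depth $n$ of a play, then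
\begin{equation}\label{eq:prefix}
\Pr\nolimits_{\sigma,\pi}[\text{the play has prefix }\zeta]=\prod_{|x|<n,\ \zeta(x)\notin V_B}\kappa_x\bigl(\zeta(x0)\bigr),
\end{equation}
where $\kappa_x$ is $\sigma(h_x)$, $\pi(h_x)$ or Nature's distribution at $\zeta(x)$, according to the owner of $\zeta(x)$. Pure strategies are the case of Dirac distributions. For mixed strategies, two pure strategies are drawn independently of each other and of Nature's draws, and then played. The expected payoff $P(\sigma,\pi)$ is the probability that the outcome lies in $W$. Every payoff set that we construct or analyze is open or closed, hence Borel.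

For each class $\mathcal C$ of strategies (pure, behavioral, mixed) the game has two \emph{partial values},
\[
\mathrm{val}^E_{\mathcal C}(G)=\sup_\sigma\inf_\pi P(\sigma,\pi),\qquad
\mathrm{val}^A_{\mathcal C}(G)=\inf_\pi\sup_\sigma P(\sigma,\pi),
\]
with $\sigma$ and $\pi$ ranging over $\mathcal C$. The first is what Eve can secure if she must reveal her strategy first, the second is what Adam can hold her to if he must. Branching games are in general not determined, so the two need not coincide, and a game has six partial values.

\subsection{Small examples and the conjecture}

\begin{example}[rational values]\label{ex:rational}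
Let $r\in[0,1]$ be rational. From $v_I$, Nature moves with probability $r$ to a position $\mathsf{good}$ and with probability $1-r$ to a position $\mathsf{bad}$; each of these is its own unique successor. Positions are their own labels, and $W$ is the set of trees whose node $0$ is labeled $\mathsf{good}$. All six values equal $r$.
\end{example}

\begin{example}[the six values differ]\label{ex:pennies}
Let $v_I$ be branching. In the left subplay Eve chooses a bit, in the right subplay Adam chooses a bit, and $W$ says that the bits are equal. Neither player sees the other's bit. For pure strategies the player who reveals first loses, so $\mathrm{val}^E=0$ and $\mathrm{val}^A=1$. For behavioral and mixed strategies a uniform bit of either player makes the payoff $\frac12$ whatever the other does, so both values are $\frac12$.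
\end{example}

\begin{example}[an irrational value]\label{ex:sqrt}
From $v_I$, Nature moves to $\mathsf{good}$ or $\mathsf{bad}$ (as in Example~\ref{ex:rational}) with probability $\frac14$ each, and with probability $\frac12$ to a branching position whose two successors are $v_I$. Let $W$ be the set of trees in which every branch contains the label $\mathsf{good}$. It is regular: one state of priority $1$ waits for $\mathsf{good}$ and then passes to an all-accepting state of priority $0$. By K\"onig's lemma a tree in $W$ has $\mathsf{good}$ on every branch within a bounded depth, so $W$ is open. Let $x_j$ be the probability that every branch meets $\mathsf{good}$ after at most $j$ visits to $v_I$. Then $x_0=0$ and $x_{j+1}=\frac14+\frac12x_j^2$, so $x_j$ increases to the least root of $x=\frac14+\frac12x^2$. All six values equal $1-1/\sqrt2$.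
\end{example}

So all rationals in $[0,1]$ and some algebraic irrationals are partial values. The examples suggest a pattern: attach an unknown to each position and each state of the automaton; Nature averages, branching multiplies, the players maximize and minimize; the values should then be singled out among the solutions of a finite polynomial system over $\mathbb Q$, and be algebraic. This guess is correct when $W$ is clopen (Remark~\ref{rem:clopen}). It is stated in general as Conjecture~6.3.2 of the dissertation~\cite{thesis}:
\begin{quote}
\emph{All partial values of a finitary regular branching game are algebraic.}
\end{quote}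

The heuristic has a weak point. One unknown per position and state is enough only if the players know the state of the automaton. A tree automaton can gather information from subplays that Eve does not see. What she knows is then a probability distribution on the states; such distributions range over an infinite set, and they can store integers.

\subsection{Results}

\begin{theorem}\label{thm:trans}
There is a finitary regular branching game with $V_A=\emptyset$ and $W$ open, all of whose six partial values equal
\[
v^*=\sum_{k\ge0}2^{-e_k},\qquad e_k=k+5\cdot3^k-3,
\]
and $v^*$ is transcendental. Hence the conjecture is false for each of the six partial values.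
\end{theorem}

A real $\alpha$ is \emph{left-c.e.}\ if $\{q\in\mathbb Q:q<\alpha\}$ is recursively enumerable, and \emph{right-c.e.}\ if $-\alpha$ is left-c.e.; it is computable if and only if it is both. If $\alpha$ is left-c.e.\ and $g,h$ are rational with $h>0$, then $g+h\alpha$ is left-c.e., because $q<g+h\alpha$ is equivalent to $(q-g)/h<\alpha$. In particular $\alpha$ is right-c.e.\ if and only if $1-\alpha$ is left-c.e.

\begin{theorem}\label{thm:real}
Every left-c.e.\ real $\alpha\in[0,1]$ is the common value of all six partial values of a finitary regular branching game with $V_A=\emptyset$ and $W$ open. Every right-c.e.\ real $\alpha\in[0,1]$ is the common value of all six partial values of a finitary regular branching game with $V_E=\emptyset$ and $W$ closed.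
\end{theorem}

\begin{corollary}\label{cor:examples}
Every computable real in $[0,1]$ is a partial value, for example $\pi/4$, $e-2$ and Liouville's constant $\sum_n10^{-n!}$. Partial values need not be computable: Chaitin's $\Omega$ is a partial value.
\end{corollary}

Indeed, computable reals are left-c.e., and $\Omega$ is left-c.e.\ and not computable. The proof that $v^*$ is transcendental uses Roth's theorem; Liouville's constant gives a second disproof of the conjecture that does not.

\begin{theorem}\label{thm:class}
Let $G$ be a finitary regular branching game (with two players and Nature). If $W$ is open, all six partial values are left-c.e. If $W$ is closed, all six are right-c.e. Consequently, for each of the six kinds of partial value, the set of values of finitary regular branching games with open $W$ is exactly the set of left-c.e.\ reals in $[0,1]$, and with closed $W$ exactly the set of right-c.e.\ reals in $[0,1]$.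
\end{theorem}

Section~\ref{sec:automata} turns a probabilistic word automaton into a one-player game whose value is the supremum of the acceptance probabilities. Sections~\ref{sec:trans} and~\ref{sec:real} construct the automata for Theorems~\ref{thm:trans} and~\ref{thm:real}. Section~\ref{sec:class} proves Theorem~\ref{thm:class} by truncation and compactness. The statements on closed sets come from those on open sets by the following symmetry.

\begin{lemma}\label{lem:dual}
Let $\overline G$ be obtained from a finitary regular branching game $G$ by exchanging $V_E$ and $V_A$ and replacing $W$ by its complement. Then $\overline G$ is a finitary regular branching game, and for each class $\mathcal C$,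
\[
\mathrm{val}^E_{\mathcal C}(\overline G)=1-\mathrm{val}^A_{\mathcal C}(G),\qquad
\mathrm{val}^A_{\mathcal C}(\overline G)=1-\mathrm{val}^E_{\mathcal C}(G).
\]
\end{lemma}

\begin{proof}
The complement of $W$ is regular by Rabin's theorem. Eve's strategies in $\overline G$ are Adam's strategies $\pi$ in $G$, Adam's are Eve's strategies $\sigma$, and the law of the outcome is unchanged. So $\mathrm{val}^E_{\mathcal C}(\overline G)=\sup_\pi\inf_\sigma(1-P(\sigma,\pi))=1-\inf_\pi\sup_\sigma P(\sigma,\pi)$ and $\mathrm{val}^A_{\mathcal C}(\overline G)=\inf_\sigma\sup_\pi(1-P(\sigma,\pi))=1-\sup_\sigma\inf_\pi P(\sigma,\pi)$.
\end{proof}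

\section{From probabilistic automata to one-player games}\label{sec:automata}

\begin{definition}
A \emph{stopping automaton} $\mathcal D$ consists of a finite alphabet $\Gamma$, a finite set $Q$ of states with two distinct states $q_0$ and $\top$, and rational probabilities $p_a(q,q')$ for $a\in\Gamma$, $q,q'\in Q$, such that $\sum_{q'}p_a(q,q')=1$ and $p_a(\top,\top)=1$. For $w=w_1w_2\cdots\in\Gamma^\omega$, let $P_{\mathcal D}(w)$ be the probability that the Markov chain started in $q_0$, whose $j$th step uses the probabilities $p_{w_j}$, reaches $\top$.
\end{definition}

We describe stopping automata as procedures with finite memory that make finitely many random choices with rational probabilities at each letter. To \emph{accept} is to move to $\top$; to \emph{reject} is to move to a second absorbing state $\bot$. A random choice made before a letter is read is merged into the transition for that letter; this multiplies two rational stochastic matrices and gives a rational stochastic matrix.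

Think of Eve as writing the input $w$ without seeing the state of $\mathcal D$. On a board without branching she would see every draw of Nature. With branching, each draw can be moved to a side branch, where it is invisible to her and visible to the tree automaton.

\begin{lemma}\label{lem:game}
For every stopping automaton $\mathcal D$ there is a finitary regular branching game $G_{\mathcal D}$ with $V_A=\emptyset$ and $W$ open, all of whose six partial values equal $\sup_{w\in\Gamma^\omega}P_{\mathcal D}(w)$.
\end{lemma}

\begin{proof}
\emph{One die for all transitions.} The draw in a side branch cannot depend on the state of $\mathcal D$, which the board does not record. So we let one uniform die drive all transitions. Let $N$ be a common denominator of the numbers $p_a(q,q')$ and $R=\{1,\dots,N\}$. Choose $\delta\colon Q\times\Gamma\times R\to Q$ such that exactly $Np_a(q,q')$ elements $r\in R$ satisfy $\delta(q,a,r)=q'$. If $r_1,r_2,\dots$ are independent and uniform in $R$, then $P_{\mathcal D}(w)$ is the probability that the deterministic run of $\delta$ from $q_0$ on $(w_1,r_1)(w_2,r_2)\cdots$ reaches $\top$. This is where rationality of the probabilities is used.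

\emph{The board.} The positions are $\mathsf f,\mathsf e,\mathsf n$, one position $\mathsf s_a$ for each $a\in\Gamma$ and one position $\mathsf d_r$ for each $r\in R$; each is its own label. The initial position $\mathsf f$ is branching, with left successor $\mathsf e\in V_E$ and right successor $\mathsf n\in V_N$. From $\mathsf e$ Eve moves to some $\mathsf s_a$, whose unique successor is $\mathsf f$. From $\mathsf n$ Nature moves to $\mathsf d_r$ with $r$ uniform in $R$, and $\mathsf d_r$ is its own unique successor. The leftmost branch of a play, the \emph{spine}, reads $\mathsf f\,\mathsf e\,\mathsf s_{a_1}\mathsf f\,\mathsf e\,\mathsf s_{a_2}\cdots$, and the $j$th node labeled $\mathsf f$ carries the side branch $\mathsf n\,\mathsf d_{r_j}\mathsf d_{r_j}\cdots$ (Figure~\ref{fig:comb}).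

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.8]
\node (f1) at (0,0) {$\mathsf f$}; \node (e1) at (1,0) {$\mathsf e$}; \node (s1) at (2,0) {$\mathsf s_{a_1}$};
\node (f2) at (3,0) {$\mathsf f$}; \node (e2) at (4,0) {$\mathsf e$}; \node (s2) at (5,0) {$\mathsf s_{a_2}$};
\node (f3) at (6,0) {$\mathsf f$}; \node (g) at (7,0) {$\cdots$};
\node (n1) at (0,-1) {$\mathsf n$}; \node (d1) at (0,-2) {$\mathsf d_{r_1}$}; \node (c1) at (0,-3) {$\vdots$};
\node (n2) at (3,-1) {$\mathsf n$}; \node (d2) at (3,-2) {$\mathsf d_{r_2}$}; \node (c2) at (3,-3) {$\vdots$};
\node (n3) at (6,-1) {$\mathsf n$}; \node (d3) at (6,-2) {$\mathsf d_{r_3}$}; \node (c3) at (6,-3) {$\vdots$};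
\draw (f1)--(e1)--(s1)--(f2)--(e2)--(s2)--(f3)--(g);
\draw (f1)--(n1)--(d1)--(c1); \draw (f2)--(n2)--(d2)--(c2); \draw (f3)--(n3)--(d3)--(c3);
\end{tikzpicture}
\caption{A play of the game $G_{\mathcal D}$, with the root at the upper left. The horizontal line is the leftmost branch, on which Eve chooses the input letters $a_1,a_2,\dots$ of the automaton $\mathcal D$. The vertical lines are the right subtrees of the branching nodes $\mathsf f$, in which Nature rolls the dice $r_1,r_2,\dots$ that drive $\mathcal D$. No die lies on a branch leading to a node of Eve.}\label{fig:comb}
\end{figure}

\emph{The payoff set.} Say that a tree \emph{shows $(a,r)$ in period $i$} if the node $x=0^{3(i-1)}$ is binary with label $\mathsf f$, the nodes $x0$, $x00$, $x1$ are unary with labels $\mathsf e$, $\mathsf s_a$, $\mathsf n$, and $x10$ has label $\mathsf d_r$. Let $W$ be the set of trees for which there are $j\ge1$ and pairs $(a_i,r_i)$ shown in the periods $i=1,\dots,j$ such that the run of $\delta$ from $q_0$ on $(a_1,r_1)\cdots(a_j,r_j)$ reaches $\top$. The prefix of depth $3j$ witnesses this, so $W$ is open.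

To recognize $W$, a tree automaton moves down the spine carrying the state of $\delta$. At a node $\mathsf f$ it needs the letter and the die, which lie below in two different subtrees; it guesses both and verifies each guess in its subtree. Its initial state is $q_0$ and its transitions are as follows.
\begin{itemize}
\item A state $q\in Q\setminus\{\top\}$ reads a binary node labeled $\mathsf f$ and, for some $a\in\Gamma$ and $r\in R$, sends $(\mathsf e,\delta(q,a,r),a)$ to the left and $(\mathsf n,r)$ to the right.
\item $(\mathsf e,q',a)$ reads a unary node labeled $\mathsf e$ and sends $(\mathsf s,q',a)$, which reads a unary node labeled $\mathsf s_a$ and sends $q'$.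
\item $(\mathsf n,r)$ reads a unary node labeled $\mathsf n$ and sends $(\mathsf d,r)$, which reads any node labeled $\mathsf d_r$ and sends $\top$ to its children.
\item $\top$ reads any node and sends $\top$ to its children.
\end{itemize}
The state $\top$ has priority $0$ and all others have priority $1$, so a run is accepting if and only if it enters $\top$ on every branch. A branch that turns right at a node with a state $q\ne\top$ enters $\top$ three steps later. Hence a run is accepting if and only if it enters $\top$ on the leftmost branch. This happens at the end of period $j$ exactly when the guessed pairs are shown in the periods $1,\dots,j$ and lead $\delta$ to $\top$ for the first time at step $j$. So the automaton recognizes $W$.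

\emph{The values.} Adam has one strategy in each class, so in each class both values equal $\sup_\sigma P(\sigma)$. The history of the $j$th node of Eve is determined by $a_1\cdots a_{j-1}$ and contains no die. Thus a pure strategy determines a spine word $w\in\Gamma^\omega$, every $w$ arises (play $w_j$ at the $j$th move), and the dice are independent and uniform; the payoff is $P_{\mathcal D}(w)$. A behavioral or mixed strategy induces a probability measure $\nu$ on spine words, independent of the dice, and its payoff is $\int P_{\mathcal D}\,d\nu\le\sup_wP_{\mathcal D}(w)$. The integrand is Borel, being the supremum over $j$ of the probability of reaching $\top$ within $j$ steps, a function of $w_1\cdots w_j$. All Dirac measures occur as $\nu$, so the supremum is the same in the three classes.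
\end{proof}

\section{A transcendental value}\label{sec:trans}

By Lemma~\ref{lem:game}, Theorem~\ref{thm:trans} needs a stopping automaton with $\sup_wP(w)=v^*$. Let $\Gamma=\{a,b\}$ and write $w=a^{n_0}ba^{n_1}ba^{n_2}b\cdots$. \emph{Block $k$} is the factor $a^{n_k}$ with its closing $b$. If $w$ has finitely many letters $b$, its last block is $a^\omega$, which is called infinite, and there are no later blocks. The plan is to make the word with $n_k=3^k$ the unique optimum and to let its acceptance probability be a lacunary series.

\subsection{Comparing two block lengths}

A finite automaton cannot store $n$, but its state distribution can. A \emph{flag} is a bit that is initially on; to \emph{thin it by $\theta$} means that, if on, it stays on with probability $\theta$ and otherwise goes off for good. A flag thinned by $\frac18$ at each $a$ of a block of length $n$ is on with probability $x=8^{-n}$, and one thinned by $\frac12$ along a block of length $m$ is on with probability $y=2^{-m}$. We have $x=y$ if and only if $m=3n$. Flags produce monomials in $x$ and $y$, accepting on ``off'' produces one minus a monomial, and an initial random choice produces convex combinations. We need such a combination that is largest on the diagonal, and $-(x-y)^2=2xy-x^2-y^2$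 shows which one to take.

The \emph{test} starts at the beginning of a block, reads this block and the next, and decides at the $b$ that closes the second. It first picks one of three procedures.
\begin{itemize}
\item With probability $\frac12$: thin a flag by $\frac18$ at each $a$ of the first block and by $\frac12$ at each $a$ of the second; accept if the flag is on, reject otherwise.
\item With probability $\frac14$: thin a flag by $\frac1{64}$ at each $a$ of the first block; accept if the flag is off, reject otherwise.
\item With probability $\frac14$: thin a flag by $\frac14$ at each $a$ of the second block; accept if the flag is off, reject otherwise.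
\end{itemize}

\begin{lemma}\label{lem:test}
On finite blocks of lengths $n$ and $m$, with $x=8^{-n}$ and $y=2^{-m}$, the test accepts with probability $T(n,m)=\frac12-\frac14(x-y)^2$. Thus $T(n,3n)=\frac12$, and $T(n,m)\le\frac12-\frac1{16}64^{-n}$ if $m\ne3n$. If one of the two blocks is infinite, the test accepts with probability $0$.
\end{lemma}

\begin{proof}
The three procedures accept with probabilities $xy$, $1-x^2$ and $1-y^2$, so
\[
T(n,m)=\tfrac12xy+\tfrac14(1-x^2)+\tfrac14(1-y^2)=\tfrac12-\tfrac14(x-y)^2 .
\]
If $m\ne3n$, then $x$ and $y$ are distinct powers of $2$, so $y\le x/2$ or $y\ge2x$. In both cases $|x-y|\ge x/2$, and $\frac14(x-y)^2\ge\frac1{16}x^2=\frac1{16}64^{-n}$. If a block is infinite, the deciding $b$ never comes.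
\end{proof}

\subsection{The automaton}

To enforce $n_{k+1}=3n_k$ for all $k$, the automaton picks a random $k$, unseen by Eve, and tests blocks $k$ and $k+1$. For the value to record the lengths $n_k$, the chance of getting past block $k$ must decay exponentially in $n_k$. This gives Eve a motive to shorten blocks, and the rate of decay must be so high that the whole future is worth less than what a single wrong block loses. The automaton $\mathcal D_1$ does the following.
\begin{enumerate}
\item \emph{Guard.} It rejects at the first letter if that letter is $b$, and at the second letter if that letter is $a$.
\item It is \emph{active} at the start of block $0$. Whenever it is active at the start of a block $k$, it tosses a fair coin. On heads it runs the test on blocks $k$ and $k+1$. On tails it survives each $a$ of block $k$ with probability $2^{-10}$, rejecting otherwise, and after the closing $b$ it is active at the start of block $k+1$.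
\end{enumerate}
The index $k$ is not stored, so the memory is finite. Write $P=P_{\mathcal D_1}$. Acceptance can occur only at the second or a later letter $b$; so if $w$ does not begin with $ab$, the guard rejects first and $P(w)=0$. If $w$ begins with $ab$, that is, $n_0=1$, the guard never acts. Let $\rho_k$ be the probability of being active at the start of block $k$. The events ``the test is launched at block $k$'' are disjoint and have probability $\rho_k/2$, so
\begin{equation}\label{eq:P}
\rho_0=1,\qquad\rho_{k+1}=\tfrac12\rho_k2^{-10n_k},\qquad P(w)=\sum_k\frac{\rho_k}2\,T(n_k,n_{k+1}),
\end{equation}
where the sum is over those $k$ for which block $k+1$ exists and is finite.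

The balance is already visible at the choice of $n_1$. Here $x=\frac18$. The right length $n_1=3$ gives $T=\frac12$, the length $n_1=2$ gives $T=\frac12-\frac1{256}$, and the cheapest wrong length $n_1=4$ gives $T=\frac12-\frac1{1024}$. A wrong $n_1$ therefore costs at least $\frac1{2048}$ in the first term of \eqref{eq:P}. All later terms together are at most $\frac14(\rho_1+\rho_2+\cdots)\le\frac12\rho_1=\frac1{4096}$, so nothing that Eve does afterwards makes up for it. The general step is the same estimate, scaled.

\begin{proposition}\label{prop:opt}
Let $w^*$ be the word with $n_k=3^k$ for all $k$. Then $P(w^*)=v^*$ and $P(w)<v^*$ for all $w\ne w^*$.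
\end{proposition}

\begin{proof}
For $w^*$ we have $10\sum_{i<k}3^i=5(3^k-1)$, so $\rho_k=2^{-k-5(3^k-1)}$. All tests have $T=\frac12$, and \eqref{eq:P} gives $P(w^*)=\sum_k\rho_k/4=\sum_k2^{-(k+5\cdot3^k-3)}=v^*$.

Let $w\ne w^*$. If $w$ does not begin with $ab$, then $P(w)=0<v^*$. Otherwise let $k$ be the least index such that block $k+1$ of $w$ is infinite or has length $n_{k+1}\ne3n_k$; it exists because $w\ne w^*$. Then $n_i=3^i$ for $i\le k$, so the numbers $\rho_0,\dots,\rho_k$ and the terms of \eqref{eq:P} with index less than $k$ are the same for $w$ and $w^*$. For $w^*$ the terms with index at least $k$ sum to at least $\rho_k/4$. We bound the same sum for $w$.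

If block $k+1$ is infinite, this sum is empty and $P(w^*)-P(w)\ge\rho_k/4>0$. Otherwise Lemma~\ref{lem:test} bounds term $k$ by $\frac{\rho_k}4-\frac{\rho_k}{32}64^{-n_k}$. For the terms $j>k$ we use $T\le\frac12$ and $\rho_{j+1}\le\rho_j/2$:
\[
\sum_{j>k}\frac{\rho_j}4\le\frac{\rho_{k+1}}2=\frac{\rho_k}4\,2^{-10n_k}=\frac{\rho_k}4\,16^{-n_k}64^{-n_k}\le\frac{\rho_k}{64}\,64^{-n_k},
\]
where the last step uses $n_k\ge1$. Hence $P(w^*)-P(w)\ge\rho_k64^{-n_k}\left(\frac1{32}-\frac1{64}\right)>0$.
\end{proof}

\begin{remark}
Each ingredient is needed. Since $\rho_k\le2^{-k}$ and $T\le\frac12$, formula \eqref{eq:P} never exceeds $\frac12$. Without the guard, $b^\omega$ attains $\frac12$; with survival probability $1$ in place of $2^{-10}$, the word $w^*$ attains $\frac12$. In both cases the value is rational. With survival probability $\frac12$, cheating pays: $w^*$ has $\rho_1=2^{-2}$, $\rho_2=2^{-6}$, $\rho_3=2^{-16}$ and earns at most $\frac14+\frac1{16}+\frac1{256}+2^{-17}$, whereas the lengths $1,2,6,18,\dots$ have $\rho_2=2^{-5}$ and earn at least $\frac14-\frac1{512}+\frac1{16}+\frac1{128}$, which is more.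
\end{remark}

\subsection{Transcendence of $v^*$}

Roth's theorem~\cite{roth} states that for an algebraic irrational $\xi$ and $\varepsilon>0$, only finitely many rationals $p/q$ satisfy $|\xi-p/q|<q^{-2-\varepsilon}$. The exponents $e_k=2,13,44,\dots$ roughly triple, so the partial sums of $v^*$ approximate it with exponent close to $3$; the factor $3$ in the test was chosen to exceed the $2$ of Roth's theorem.

\begin{proof}[Proof of Theorem~\ref{thm:trans}]
By Proposition~\ref{prop:opt} and Lemma~\ref{lem:game}, all six partial values of $G_{\mathcal D_1}$ equal $v^*$. It remains to show that $v^*$ is transcendental.

Put $q_k=2^{e_k}$ and $p_k=q_k\sum_{i\le k}2^{-e_i}$. Then $p_k$ is an odd integer, so the fractions $p_k/q_k$ are in lowest terms and distinct. Since the $e_i$ increase with gaps larger than $1$, we have $0<v^*-p_k/q_k<2\cdot2^{-e_{k+1}}$. From the definition, $e_{k+1}=3e_k-2k+7$, so $e_{k+1}\ge\frac52e_k$ is equivalent to $e_k\ge4k-14$, which holds for all $k$ because $5\cdot3^k\ge3k$. For $k\ge1$ we have $e_k>4$, hence $q_k^{1/4}>2$ and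
\[
0<v^*-\frac{p_k}{q_k}<2q_k^{-5/2}<q_k^{-9/4}.
\]
If $v^*$ were a rational with denominator $d$, the positive difference would be at least $1/(dq_k)$, which contradicts the upper bound for large $k$. So $v^*$ is irrational, and Roth's theorem with $\varepsilon=\frac14$ shows that it is not algebraic.
\end{proof}

\section{Every left-c.e.\ real is a value}\label{sec:real}

The rationals below a left-c.e.\ real $\gamma$ are those for which a certain machine halts. So let Eve name a dyadic rational $z$, write down a halting computation that proves $z<\gamma$, and be paid according to $z$. The automaton must check the computation and punish false ones. The test of Section~\ref{sec:trans} is too weak for this: its penalty $\frac14(x-y)^2$ is exponentially small in the numbers compared, whereas a false proof could gain a fixed amount. We need a penalty that does not depend on the size of the numbers. It comes from reading the inequality $xy\le\frac12(x^2+y^2)$ as a ratio instead of a difference.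

\subsection{Rounds and ratios}

An automaton that almost always leaves a word undecided can ask for the word again; in the end only the ratio of acceptance to rejection counts.

\begin{lemma}\label{lem:rounds}
Let $\mathcal D$ be a stopping automaton over $\Gamma_0\cup\{\$\}$, $\$\notin\Gamma_0$, with a rejecting absorbing state $\bot$. Suppose that $\top$ is entered only on the letter $\$$, and that after the letter $\$$ the state is $\top$, $\bot$ or $q_0$. For $u\in\Gamma_0^*$ let $\mathrm{acc}(u)$ and $\mathrm{rej}(u)$ be the probabilities of being in $\top$ and in $\bot$ after reading $u\$$ from $q_0$, and suppose that $\mathrm{acc}(u)+\mathrm{rej}(u)>0$ for all $u$. Then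
\[
\sup_wP_{\mathcal D}(w)=\sup_{u\in\Gamma_0^*}\frac{\mathrm{acc}(u)}{\mathrm{acc}(u)+\mathrm{rej}(u)} .
\]
\end{lemma}

\begin{proof}
Call the right side $\vartheta$. Let $u_1\$,u_2\$,\dots$ be the finite or infinite sequence of complete \emph{rounds} of a word $w$, and $\Delta_i=\mathrm{acc}(u_i)+\mathrm{rej}(u_i)$. The state after $i-1$ rounds is $q_0$ with probability $\prod_{j<i}(1-\Delta_j)$, and acceptance occurs only at the end of a round. Hence
\[
P_{\mathcal D}(w)=\sum_i\mathrm{acc}(u_i)\prod_{j<i}(1-\Delta_j)\le\vartheta\sum_i\Delta_i\prod_{j<i}(1-\Delta_j)\le\vartheta,
\]
since the last sum telescopes: its $i$th term is $\prod_{j<i}(1-\Delta_j)-\prod_{j\le i}(1-\Delta_j)$. Conversely, for $w=(u\$)^\omega$ and $\Delta=\mathrm{acc}(u)+\mathrm{rej}(u)>0$ we get $P_{\mathcal D}(w)=\sum_{i\ge0}(1-\Delta)^i\mathrm{acc}(u)=\mathrm{acc}(u)/\Delta$.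
\end{proof}

\begin{example}[one equality]\label{ex:ratio}
Let the rounds be $a^nba^m\$$, with $x=8^{-n}$ and $y=8^{-m}$. With probability $\frac12$, thin a flag by $\frac18$ at each $a$ and accept at $\$$ if it is on. With probability $\frac14$ each, thin a flag by $\frac1{64}$ along the first block only, or along the second block only, and reject at $\$$ if it is on. In all other cases start a new round. Then $\mathrm{acc}=\frac12xy$, $\mathrm{rej}=\frac14(x^2+y^2)$, and the ratio is $2xy/(x+y)^2$. It is $\frac12$ if $n=m$ and at most $\frac{16}{81}$ if $n\ne m$, however large $n$ and $m$ are.
\end{example}

Such tests multiply, so one round can check all the equalities of a computation. We prove the following.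

\begin{proposition}\label{prop:third}
For every left-c.e.\ real $\gamma\in(0,1)$ there is a stopping automaton $\mathcal D$ with $\sup_wP_{\mathcal D}(w)=\frac{1+\gamma}3$.
\end{proposition}

The form $\frac{1+\gamma}3$ is explained in Section~\ref{sub:lottery}; an affine rescaling removes it at the end.

\subsection{Computations as words}

A \emph{register machine} has registers $1,\dots,k$ holding natural numbers and finitely many control states, among them an initial state and a halting state. Each non-halting state $q$ carries one command: either ``increment register $j$ and go to $q'$'', or ``if register $j$ is $0$ go to $q'$, else decrement it and go to $q''$''. By \emph{Minsky's theorem}, for every recursively enumerable set of natural numbers there is a register machine that, started with $n$ in register $1$ and $0$ in all others, halts if and only if $n$ is in the set.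

For $\beta=\beta_1\cdots\beta_l\in\{0,1\}^*$ let $z(\beta)=\sum_i\beta_i2^{-i}$, and let $\langle\beta\rangle$ be the integer with binary expansion $1\beta$, so that $\langle\varepsilon\rangle=1$ and $\langle\beta t\rangle=2\langle\beta\rangle+t$ for $t\in\{0,1\}$. The leading $1$ makes $\beta\mapsto\langle\beta\rangle$ injective. Fix $\gamma$ as in Proposition~\ref{prop:third} and put $H=\{\beta:z(\beta)<\gamma\}$. This set is recursively enumerable because $\gamma$ is left-c.e., and $\sup_{\beta\in H}z(\beta)=\gamma$ because the numbers $z(\beta)$ are dense in $[0,1]$. Let $M$ be a register machine, with $k$ registers, that halts on $\langle\beta\rangle$ if and only if $\beta\in H$.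

Eve's word first loads $\langle\beta\rangle$ into register $1$ bit by bit, so that the automaton sees the bits of $z(\beta)$, and then follows $M$. Add two control states $\iota$ and $\ell$, and let $\Theta$ be the finite set of \emph{instructions} in the table below. An instruction has a source, a target, possibly a \emph{guard} on the register values $n_1,\dots,n_k$ before it, and for each register $j$ a \emph{claim} relating $n_j$ to the value $n_j'$ after it. Claims that are not listed are $n_j=n_j'$.
\begin{center}
\begin{tabular}{llll}
instruction & source $\to$ target & guard & claim\\ \hline
$\mathsf{init}$ & $\iota\to\ell$ & & $n_1+1=n_1'$\\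
$\mathsf{load}_t$, $t\in\{0,1\}$ & $\ell\to\ell$ & & $2n_1+t=n_1'$\\
$\mathsf{run}$ & $\ell\to$ initial state of $M$ & & \\
$\mathsf{inc}_q$ & $q\to q'$ & & $n_j+1=n_j'$\\
$\mathsf{zero}_q$ & $q\to q'$ & $n_j=0$ & \\
$\mathsf{dec}_q$ & $q\to q''$ & $n_j>0$ & $n_j=n_j'+1$
\end{tabular}
\end{center}
Here $\mathsf{inc}_q$ exists for each state $q$ of $M$ with an increment command, $\mathsf{zero}_q$ and $\mathsf{dec}_q$ for each state $q$ with a test command, and $j,q',q''$ are those of the command of $q$. Every claim has the form $mn_j+c=n_j'+d$ with $m\in\{1,2\}$ and $c,d\in\{0,1\}$, so both sides are natural numbers.

Let $\Gamma_0=\{a_1,\dots,a_k\}\cup\Theta\cup\{\dashv\}$, and let $U\subseteq\Gamma_0^*$ be the set of words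
\[
u=\theta_1B_0\,\theta_2B_1\cdots\theta_sB_{s-1}\dashv B_s,\qquad B_i=a_1^{n_{i,1}}\cdots a_k^{n_{i,k}},\quad s\ge1,\ \theta_i\in\Theta,
\]
such that $B_0$ is empty, the source of $\theta_1$ is $\iota$, the target of $\theta_i$ is the source of $\theta_{i+1}$ for $i<s$, the target of $\theta_s$ is the halting state, and the values $n_{i-1,1},\dots,n_{i-1,k}$ satisfy the guard of $\theta_i$. The block $B_i$ is the alleged register content after $i$ instructions. Each instruction is written \emph{before} the block on which it acts, so that the automaton knows the multiplier $m$ while it reads that block. The language $U$ is regular: a guard only asks whether a letter $a_j$ occurs in the block after the instruction, and the other conditions concern the shape of blocks and consecutive instructions.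

Let $\beta(u)$ be the sequence of the bits $t$ of the letters $\mathsf{load}_t$ in $u$. Write the claim of $\theta_i$ on register $j$ as $m_{ij}n_j+c_{ij}=n_j'+d_{ij}$, and call $u\in U$ \emph{honest} if
\[
m_{ij}n_{i-1,j}+c_{ij}=n_{i,j}+d_{ij}\qquad(1\le i\le s,\ 1\le j\le k).
\]
For example, an honest word with $\beta(u)=1$ begins $\mathsf{init}\;\mathsf{load}_1\,a_1\;\mathsf{run}\,a_1^3\;\theta_4\,a_1^3\cdots$, where the claims on register $1$ read $0+1=1$, $2\cdot1+1=3$ and $3=3$.

\begin{lemma}\label{lem:honest}
There is an honest $u\in U$ with $\beta(u)=\beta$ if and only if $\beta\in H$.
\end{lemma}

\begin{proof}
The conditions on sources and targets force the instructions of $u\in U$ to be $\mathsf{init}$, then the loads, then $\mathsf{run}$, then instructions of $M$. If $u$ is honest, the registers start at $0$, register $1$ holds $1=\langle\varepsilon\rangle$ after $\mathsf{init}$ and $\langle\beta_1\cdots\beta_i\rangle$ after the $i$th load, and the others stay $0$. After $\mathsf{run}$ the state and the registers are the initial configuration of $M$ on $\langle\beta(u)\rangle$. From then on the source and the guard select the step that $M$ takes, and the claims say that the next block is the result of this step. The last target is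 the halting state, so $M$ halts and $\beta(u)\in H$. Conversely, if $\beta\in H$, writing down the loading phase and the halting computation of $M$ on $\langle\beta\rangle$ gives an honest word.
\end{proof}

\subsection{Weights that detect a false claim}

For $u\in U$ put the two sides of each claim into exponents, and multiply the two expressions of Example~\ref{ex:ratio} over all claims:
\[
\xi_{ij}=8^{-(m_{ij}n_{i-1,j}+c_{ij})},\qquad\eta_{ij}=8^{-(n_{i,j}+d_{ij})},
\]
\[
\Pi^+(u)=\prod_{i,j}\xi_{ij}\eta_{ij},\qquad\Pi^-(u)=\prod_{i,j}\tfrac12\bigl(\xi_{ij}^2+\eta_{ij}^2\bigr).
\]
If $\xi_{ij}/\eta_{ij}=8^r$ with $r\in\mathbb Z$, the quotient of the $(i,j)$ factors of $\Pi^-$ and $\Pi^+$ is $\frac12(8^r+8^{-r})$. This is $1$ if the claim is true ($r=0$) and at least $\frac12(8+\frac18)>4$ if it is false. No factor is below $1$, so false claims cannot compensate one another, and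
\begin{equation}\label{eq:gap}
\Pi^-(u)=\Pi^+(u)\ \text{ if $u$ is honest},\qquad\Pi^-(u)\ge4\,\Pi^+(u)\ \text{ if $u\in U$ is not honest}.
\end{equation}

\begin{lemma}\label{lem:modes}
There are two finite-memory random procedures, mode $+$ and mode $-$, each thinning a flag with rational probabilities, such that after reading $u\in U$ the flag is on with probability $\Pi^+(u)$ in mode $+$ and $\Pi^-(u)$ in mode $-$.
\end{lemma}

\begin{proof}
A block $B_{i-1}$ with $2\le i\le s$ enters two groups of claims, as the input of $\theta_i$ and as the output of $\theta_{i-1}$, so each of its letters is charged for both. The block $B_s$ is only an output, and $B_0$ is empty.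

\emph{Mode $+$.} Thin the flag by $\prod_j8^{-(c_{ij}+d_{ij})}$ at $\theta_i$, by $8^{-(m_{ij}+1)}$ at each $a_j$ in $B_{i-1}$ for $2\le i\le s$, and by $8^{-1}$ at each $a_j$ in $B_s$. The flag is on at the end with probability $8^{-E}$, where, using $n_{0,j}=0$,
\begin{align*}
E&=\sum_{i,j}(c_{ij}+d_{ij})+\sum_{i=2}^s\sum_j(m_{ij}+1)n_{i-1,j}+\sum_jn_{s,j}\\
&=\sum_{i,j}(m_{ij}n_{i-1,j}+c_{ij})+\sum_{i,j}(n_{i,j}+d_{ij}).
\end{align*}
Thus $8^{-E}=\Pi^+(u)$. The procedure stores only the flag and the last letter of $\Theta\cup\{\dashv\}$.

\emph{Mode $-$.} Each factor of $\Pi^-$ is an average of $\xi_{ij}^2$ and $\eta_{ij}^2$, which a fair coin realizes. At $\theta_i$ toss independent fair coins $\chi_{i1},\dots,\chi_{ik}\in\{0,1\}$. Thin the flag by $\prod_j64^{-(\chi_{ij}c_{ij}+(1-\chi_{ij})d_{ij})}$ at $\theta_i$, by $64^{-(\chi_{ij}m_{ij}+1-\chi_{i-1,j})}$ at each $a_j$ in $B_{i-1}$ for $2\le i\le s$, and by $64^{-(1-\chi_{sj})}$ at each $a_j$ in $B_s$. Given the coins, the flag is on at the end with probability $64^{-E'}$, where the same regrouping gives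
\[
E'=\sum_{i,j}\chi_{ij}(m_{ij}n_{i-1,j}+c_{ij})+\sum_{i,j}(1-\chi_{ij})(n_{i,j}+d_{ij}).
\]
So $64^{-E'}=\prod_{i,j}\xi_{ij}^{2\chi_{ij}}\eta_{ij}^{2(1-\chi_{ij})}$. The factors depend on distinct independent coins, so the expectation of the product is $\prod_{i,j}\frac12(\xi_{ij}^2+\eta_{ij}^2)=\Pi^-(u)$. Besides the flag and the last letter of $\Theta\cup\{\dashv\}$, only the coins of the last two instructions are stored.
\end{proof}

\subsection{The lottery and the automaton}\label{sub:lottery}

Let $z=z(\beta(u))\in[0,1]$. A random bit with mean $z$ is available with finite memory. The \emph{lottery} is pending at the start of a round; at each letter $\mathsf{load}_t$, if pending, it is set to $t$ with probability $\frac12$; if still pending at $\$$, it is set to $0$. It is set at the $i$th load with probability $2^{-i}$, so it equals $1$ with probability $\sum_i\beta_i2^{-i}=z$.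

The first idea is to multiply acceptance by $z$ and rejection by $1-z$, which gives honest words the ratio $z$. But a dishonest word with a single small error and $z$ near $1$ would then have a ratio near $1$: the odds $z:(1-z)$ are unbounded and a fixed penalty does not contain them. We use the odds $(1+z):(2-z)$ instead. They lie between $1:2$ and $2:1$, so a penalty factor $4$ brings the best odds down to the worst. This is why the base in the weights is $8$, and why the value is $\frac{1+\gamma}3$.

\begin{proof}[Proof of Proposition~\ref{prop:third}]
The automaton $\mathcal D$ over $\Gamma_0\cup\{\$\}$ reads its input in rounds $u\$$. At the start of a round it is in $q_0$ and picks mode $+$ or mode $-$ with probability $\frac12$ each. While reading $u$ it runs, independently, the procedure of Lemma~\ref{lem:modes} for this mode, the lottery, and a deterministic finite automaton for $U$; at a letter for which the procedure prescribes nothing, the flag is left unchanged. At $\$$ it acts as follows.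
\begin{itemize}
\item If $u\notin U$, reject.
\item If $u\in U$ and the flag is off, return to $q_0$.
\item If $u\in U$, the flag is on and the mode is $+$: accept if the lottery is $1$; if it is $0$, accept with probability $\frac12$ and otherwise return to $q_0$.
\item If $u\in U$, the flag is on and the mode is $-$: reject if the lottery is $0$; if it is $1$, reject with probability $\frac12$ and otherwise return to $q_0$.
\end{itemize}
For $u\notin U$ we have $\mathrm{acc}(u)=0$ and $\mathrm{rej}(u)=1$. For $u\in U$,
\begin{align*}
\mathrm{acc}(u)&=\tfrac12\Pi^+(u)\bigl(z+\tfrac12(1-z)\bigr)=\tfrac14\Pi^+(u)(1+z),\\
\mathrm{rej}(u)&=\tfrac12\Pi^-(u)\bigl((1-z)+\tfrac12z\bigr)=\tfrac14\Pi^-(u)(2-z),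
\end{align*}
and both are positive. Lemma~\ref{lem:rounds} applies, and we compute the ratio $\mathrm{acc}/(\mathrm{acc}+\mathrm{rej})$. It is $0$ for $u\notin U$. By \eqref{eq:gap} it is $\frac{1+z}3$ for honest $u$. For dishonest $u\in U$, \eqref{eq:gap} and $2-z\ge\frac12(1+z)$ give
\[
\frac{\mathrm{acc}(u)}{\mathrm{acc}(u)+\mathrm{rej}(u)}\le\frac{1+z}{(1+z)+4(2-z)}\le\frac{1+z}{(1+z)+2(1+z)}=\frac13 .
\]
By Lemma~\ref{lem:honest} the ratios of honest words are the numbers $\frac{1+z(\beta)}3$ with $\beta\in H$, whose supremum is $\frac{1+\gamma}3>\frac13$. Hence $\sup_wP_{\mathcal D}(w)=\frac{1+\gamma}3$.
\end{proof}

\subsection{Rescaling}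

\begin{proof}[Proof of Theorem~\ref{thm:real}]
Let $\alpha\in[0,1]$ be left-c.e. If $\alpha\in\{0,1\}$, take a board with one Nature position and let $W$ be empty or the set of all trees. Let $0<\alpha<1$. Proposition~\ref{prop:third} produces values in $(\frac13,\frac23)$, so we place a scaled copy of $[0,1]$ inside $[0,1]$ with $\alpha$ in its middle third. Choose rationals $h$ and $g$ with
\[
0<h<\min(\alpha,1-\alpha),\qquad\alpha-\tfrac23h<g<\alpha-\tfrac13h .
\]
Then $g>\alpha-h>0$ and $g+h<\alpha+\frac23h<1$. The number $\gamma=3(\alpha-g)/h-1$ lies in $(0,1)$, is left-c.e., and satisfies $\alpha=g+h\frac{1+\gamma}3$. Let $\mathcal D$ be given by Proposition~\ref{prop:third}, and let $\mathcal D'$ begin by accepting with probability $g$, rejecting with probability $1-g-h$, and running $\mathcal D$ with probability $h$. Then $P_{\mathcal D'}=g+hP_{\mathcal D}$, so $\sup_wP_{\mathcal D'}(w)=\alpha$, and Lemma~\ref{lem:game} gives the first statement.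

If $\alpha\in[0,1]$ is right-c.e., let $G$ be the game just constructed for the left-c.e.\ real $1-\alpha$. The game $\overline G$ of Lemma~\ref{lem:dual} has $V_E=\emptyset$, a closed payoff set, and all six values equal to $\alpha$.
\end{proof}

\section{Values for open and closed payoff sets}\label{sec:class}

If $W$ is open, Eve's wins are witnessed at finite depth, and the game is approximated from below by games of finite depth whose values can be computed. The difficulty is that the depth needed depends on Adam's strategy, so the supremum over depths must be moved across an infimum over his strategies. Compactness allows this.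

\begin{lemma}\label{lem:exchange}
If $f_0\le f_1\le\cdots$ are continuous real functions on a nonempty compact space $Y$, then $\inf_y\sup_nf_n(y)=\sup_n\min_yf_n(y)$.
\end{lemma}

\begin{proof}
For all $y$ and $m$ we have $\sup_nf_n(y)\ge\min f_m$, which gives ``$\ge$''. If $t<\inf_y\sup_nf_n(y)$, the increasing open sets $\{f_n>t\}$ cover $Y$. By compactness one of them is $Y$, and then $\min f_n>t$.
\end{proof}

Compactness cannot be dropped: on $Y=\mathbb N$, with $f_n$ the indicator function of $\{0,\dots,n\}$, the left side is $1$ and the right side is $0$. We also use \emph{Tarski's theorem}: the first-order theory of the ordered field $\mathbb R$ has effective quantifier elimination and is decidable.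

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The complement of a closed set is open, and $1-\alpha$ is right-c.e.\ when $\alpha$ is left-c.e., so by Lemma~\ref{lem:dual} the closed case follows from the open one. The values lie in $[0,1]$, so the two ``exactly'' statements then follow from Theorem~\ref{thm:real}. Let $W$ be open and fix a class $\mathcal C$, with strategy sets $X$ for Eve and $Y$ for Adam.

\emph{Truncation.} Let $W_n$ be the union of the sets $[\tau]\subseteq W$ with $\tau$ of depth $n$. Extending a prefix shrinks $[\tau]$, so $W_n\subseteq W_{n+1}$; and $\bigcup_nW_n=W$ because $W$ is open. Let $P_n(\sigma,\pi)$ be the probability that the outcome lies in $W_n$. Then $P_0\le P_1\le\cdots$ and $\sup_nP_n=P$. The finite list of prefixes that form $W_n$ is computable from $n$: from $\tau$ one builds an automaton for $[\tau]$, which checks $\tau$ level by level and then accepts everything, and $[\tau]\subseteq W$ means that $[\tau]\setminus W$ is empty, which is decidable by Rabin's theorem. This is the only use of regularity in the open case.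

\emph{Finite-dimensional form.} The prefix of depth $n$ of a play depends only on the choices at the finitely many histories of depth less than $n$. We make $X$ and $Y$ compact and find, for each $n$, compact metric spaces $X_n,Y_n$, continuous surjections $\sigma\mapsto\sigma|_n$ from $X$ to $X_n$ and $\pi\mapsto\pi|_n$ from $Y$ to $Y_n$, and a continuous function $\phi_n$ on $X_n\times Y_n$ with $P_n(\sigma,\pi)=\phi_n(\sigma|_n,\pi|_n)$. We describe Eve's side; Adam's is obtained by replacing $V_E$ with $V_A$.
\begin{itemize}
\item \emph{Behavioral.} $X$ is the product, over the histories ending in $V_E$, of the simplices of distributions on successors, and is compact by Tychonoff's theorem. $X_n$ is the finite product over the histories of depth less than $n$, and $\sigma|_n$ is the projection. The function $\phi_n$ is the sum of the products \eqref{eq:prefix} over the finitely many play prefixes $\zeta$ of depth $n$ with $[\lambda\circ\zeta]\subseteq W$. It is a polynomial with rational coefficients, computable from $n$.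
\item \emph{Pure.} $X$ is a product of finite sets, $X_n$ is the finite set of restrictions to histories of depth less than $n$, and $\phi_n$ is the previous polynomial evaluated at Dirac distributions: a finite matrix $\phi_n^{\mathrm{pure}}$ of rationals, computable from $n$.
\item \emph{Mixed.} $X$ is the set of Borel probability measures on the compact metrizable space of pure strategies, which is compact in the weak topology. $X_n$ is the simplex of distributions on the finite set of restricted pure strategies, and $\sigma|_n$ is the image measure. Each coordinate of $\sigma|_n$ is the measure of a clopen set, hence continuous in $\sigma$; the map is onto because each restricted pure strategy extends to a pure strategy. The function $\phi_n(x,y)=\sum_{s,t}x(s)y(t)\phi_n^{\mathrm{pure}}(s,t)$ is a bilinear polynomial.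
\end{itemize}
Finiteness of the board is used here, for compactness and for the finite dimension. Since $\phi_n$ is uniformly continuous on $X_n\times Y_n$, the functions $x\mapsto\min_y\phi_n(x,y)$ and $y\mapsto\max_x\phi_n(x,y)$ are continuous, and we may define
\[
v_n^E=\max_{x\in X_n}\min_{y\in Y_n}\phi_n(x,y),\qquad v_n^A=\min_{y\in Y_n}\max_{x\in X_n}\phi_n(x,y).
\]

\emph{Exchange.} For Eve's value apply Lemma~\ref{lem:exchange}, for each fixed $\sigma$, to $f_n=P_n(\sigma,\cdot)$ on $Y$, and then commute two suprema:
\[
\mathrm{val}^E_{\mathcal C}(G)=\sup_\sigma\inf_\pi\sup_nP_n=\sup_\sigma\sup_n\min_\pi P_n=\sup_n\sup_\sigma\min_\pi P_n=\sup_nv_n^E .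
\]
For Adam's value commute the suprema first, and then apply Lemma~\ref{lem:exchange} to the increasing continuous functions $f_n(\pi)=\max_\sigma P_n(\sigma,\pi)=\max_x\phi_n(x,\pi|_n)$:
\[
\mathrm{val}^A_{\mathcal C}(G)=\inf_\pi\sup_\sigma\sup_nP_n=\inf_\pi\sup_n\max_\sigma P_n=\sup_n\min_\pi\max_\sigma P_n=\sup_nv_n^A .
\]

\emph{Computability.} We claim that, given $n$ and $q\in\mathbb Q$, one can decide whether $q<v_n^E$ and whether $q<v_n^A$. For pure strategies $v_n^E$ and $v_n^A$ are rationals computed from a finite matrix. For behavioral and mixed strategies, since all extrema are attained,
\begin{align*}
q<v_n^E&\iff\exists x\in X_n\ \forall y\in Y_n\ \ q<\phi_n(x,y),\\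
q<v_n^A&\iff\forall y\in Y_n\ \exists x\in X_n\ \ q<\phi_n(x,y).
\end{align*}
The sets $X_n$ and $Y_n$ are products of simplices and $\phi_n$ is a rational polynomial, all computable from $n$, so the right sides are first-order sentences over $\mathbb R$, decidable by Tarski's theorem. Finally, for either sequence $v_n$, the set $\{q\in\mathbb Q:q<\sup_nv_n\}=\bigcup_n\{q\in\mathbb Q:q<v_n\}$ is recursively enumerable, so each partial value is left-c.e.
\end{proof}

\begin{remark}
For mixed strategies $v_n^E$ and $v_n^A$ are the two values of the finite matrix game $\phi_n^{\mathrm{pure}}$. They agree by von Neumann's minimax theorem, and the common value, being the optimum of a linear program with rational data, is rational. Hence $\mathrm{val}^E=\mathrm{val}^A$ for mixed strategies when $W$ is open, and by Lemma~\ref{lem:dual} when $W$ is closed.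
\end{remark}

\begin{remark}\label{rem:clopen}
Every $v_n^E$ and $v_n^A$ is algebraic. For pure and mixed strategies it is rational. For behavioral strategies, quantifier elimination describes the half-line $\{q\in\mathbb R:q<v_n\}$ by sign conditions on finitely many nonzero integer polynomials in $q$; these signs are locally constant away from the roots, so the endpoint $v_n$ is a root. If $W$ is clopen, it is a closed subset of the compact space of trees and is covered by the increasing open sets $W_n$, so $W=W_n$ for some $n$ and the partial values are the numbers $v_n^E$, $v_n^A$. Thus the conjecture holds for clopen payoff sets; for open ones the values are increasing limits of algebraic numbers, and by Theorem~\ref{thm:trans} algebraicity can be lost in the limit.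
\end{remark}

\begin{thebibliography}{9}

\bibitem{roth}
K.~F.~Roth, \emph{Mathematika} 2 (1955).

\bibitem{thesis}
\emph{Stochastic games and their complexities}, PhD dissertation,
\texttt{https://theses.fr/2019NCAL0004/document}.

\end{thebibliography}
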